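# Homeomorphic coronas and coarse equivalence under OCA and Martin's Axiom

## 1. Guessing that the corona determines the space

There are two ways to look at a metric space from very far away. One identifies spaces that are *coarsely equivalent*. The other attaches to a space $X$ a compact space $\check X$, its *corona*, in which only the behavior at infinity survives. Coarsely equivalent spaces have homeomorphic coronas (Proposition 10 below). The answer one would first guess is that the converse is also true, so that both ways carry the same information: $X$ and $Y$ are coarsely equivalent exactly when $\check X$ and $\check Y$ are homeomorphic. We make the words precise and test the guess by hand.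

All metric spaces are nonempty and separable. $B(x,\delta)$ is the open ball.

**Definition (coarse maps).** A function $f:X\to Y$ is *coarse* if for every $\delta\in\mathbb R_+$ there is $\varepsilon\in\mathbb R_+$ such that $d_X(x,x')<\delta$ implies $d_Y(f(x),f(x'))<\varepsilon$ for all $x,x'\in X$. A coarse map $f$ is a *coarse equivalence* if there is a coarse $g:Y\to X$ with $\sup_x d_X(g(f(x)),x)<\infty$ and $\sup_y d_Y(f(g(y)),y)<\infty$; such a $g$ is a *coarse inverse*. Two maps $g,g':X\to Y$ are *close* if $\sup_x d_Y(g(x),g'(x))<\infty$.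

For example, the inclusion $\mathbb Z\to\mathbb R$ is a coarse equivalence with coarse inverse $t\mapsto\lfloor t\rfloor$. The map $n\mapsto n^2$ from $\mathbb N$ to $\mathbb N$ is not coarse, since $n,n+1$ go to points at distance $2n+1$. A coarse map sends bounded sets to bounded sets.

**Definition (slow oscillation, corona).** A bounded $\varphi:X\to\mathbb R$ is *slowly oscillating* if for all $\delta,\varepsilon>0$ there is a bounded $B\subset X$ with $\operatorname{diam}\varphi(B(x,\delta))<\varepsilon$ for all $x\in X\setminus B$. Let $C_h(X)$ be the set of these functions, let $e:X\to\prod_{\varphi\in C_h(X)}[\inf\varphi,\sup\varphi]$ be $e(x)=(\varphi(x))_\varphi$, and let $hX$, the *Higson compactification*, be the closure of $e(X)$. The *corona* is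
$$\check X=hX\setminus\bigcup\{\overline{e(B)}:B\subset X\text{ bounded}\}.$$

On $\mathbb N$ the function $\sin\log(1+n)$ is slowly oscillating, because $|\log(1+m)-\log(1+n)|$ is small when $|m-n|$ is bounded and $n$ is large. The function $(-1)^n$ is not: every ball of radius $2$ sees both values. No continuity is required.

**Test 1: bounded spaces.** If $X$ is bounded, then $\overline{e(X)}=hX$ is removed and $\check X=\emptyset$; an unbounded space has nonempty corona (Lemma 4). Any two nonempty bounded spaces are coarsely equivalent, by any maps. The guess holds.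

**Test 2: sparse sequences.** Let $\mathbb A=\{n^2\}_{n\in\omega}\subset\mathbb Z$. Its bounded sets are finite, and for each $\delta$ all but finitely many points have a one-point $\delta$-ball. So every bounded function is slowly oscillating, $e$ is the embedding that defines the Čech–Stone compactification of the discrete set $\mathbb A$, and $\check{\mathbb A}=\beta\mathbb A\setminus\mathbb A\cong\omega^*=\beta\omega\setminus\omega$. The same holds for $\{2^n\}_{n\in\omega}$. The bijection $n^2\mapsto2^n$ is coarse, because for each $\delta$ only finitely many pairs of distinct points are at distance $<\delta$; so is its inverse. The guess holds.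

**Test 3: the ray against a sparse sequence.** The corona of $\mathbb N$ is connected. Indeed, a clopen subset of $\check{\mathbb N}$ is given by a $\varphi\in C_h(\mathbb N)$ whose extension takes only the values $0,1$ on $\check{\mathbb N}$ (Lemma 4). Then $\varphi(1-\varphi)$ tends to $0$, so for large $n$ the number $\varphi(n)$ is within $1/4$ of $0$ or of $1$, and $|\varphi(n+1)-\varphi(n)|<1/4$. Hence $\varphi(n)$ stays near the same one of the two values, and the clopen set is empty or everything. As $\omega^*$ is disconnected, the coronas of $\mathbb N$ and $\mathbb A$ differ, and by Proposition 10 the spaces are not coarsely equivalent.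

**Test 4: the line against the ray.** On $\mathbb Z$ the indicator of $\{n\ge0\}$ is slowly oscillating, so $\check{\mathbb Z}$ is disconnected while $\check{\mathbb N}$ is connected. Again nothing contradicts the guess.

Yet the guess is not a theorem of ZFC: in Section 3 we shall see a countable space that, under the Continuum Hypothesis, has the corona of $\mathbb A$ without being coarsely equivalent to $\mathbb A$. This is why the conjecture in the slides "Character of points in the corona of a metric space" (https://www.impan.pl/~set_theory/Conference2012/schedule/slides/banakh.pdf) is stated under two axioms: *under $OCA+MA_{\aleph_1}$ two separable metric spaces are coarsely equivalent iff their coronas are homeomorphic.* The conjecture is true, for all nonempty separable metric spaces, with no properness or bounded geometry assumed.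

**Theorem 1.** (OCA+MA$_{\aleph_1}$) Two separable metric spaces $X,Y$ are coarsely equivalent iff $\check X,\check Y$ are homeomorphic. ("Only if" holds in ZFC.)

**Theorem 2.** (OCA+MA$_{\aleph_1}$) For unbounded separable metric $X,Y$, every homeomorphism $\check X\to\check Y$ is induced by a coarse equivalence $X\to Y$, unique up to closeness.

**Proposition 3.** Under CH the statement of Theorem 1 fails; so it is not provable in ZFC.

What Theorem 2 says for $X=Y=\mathbb A$, identified with $\omega$: two maps $f,f'$ that tend to infinity are close iff $f=f'$ off a finite set, since distinct points far out are far apart. So a coarse equivalence is, off finite sets, a bijection between cofinite sets, and Theorem 2 says that every homeomorphism of $\omega^*$ onto itself is induced by such a bijection.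

Here are the axioms. **OCA** (Todorcevic's Open Coloring Axiom): if $\mathcal X$ is a separable metric space and $[\mathcal X]^2=K_0\cup K_1$ is a partition of its set of pairs with $K_0$ open, then either there is an uncountable $\mathcal H\subset\mathcal X$ with $[\mathcal H]^2\subset K_0$ (a *$K_0$-homogeneous* set), or $\mathcal X=\bigcup_{m\in\omega}\mathcal X_m$ with $[\mathcal X_m]^2\subset K_1$ for all $m$. A small example: let $\mathcal X\subset\mathbb R^2$ be the graph of a real function on a set of reals, and let $K_0$ consist of the pairs $\{(a,b),(a',b')\}$ with $(a-a')(b-b')<0$. Then OCA says that the function is strictly decreasing on an uncountable set or is a countable union of nondecreasing functions. **MA$_{\aleph_1}$** (Martin's Axiom for $\aleph_1$ dense sets): for a partial order in which every antichain is countable (*ccc*) and for $\aleph_1$ dense subsets there is a filter that meets all of them. It implies $\mathfrak b>\omega_1$: any $\aleph_1$ functions in $\omega^\omega$ lie below one function $L$ in the order $\le^*$ (that is, $\le$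 at all but finitely many places).

Conventions. $\omega=\mathbb N=\{0,1,\dots\}$ and $N=\{0,\dots,N-1\}$, so $x\cap N=\{n\in x:n<N\}$. "Almost all" means all but finitely many. $\wedge,\vee$ are pointwise minimum and maximum, $a^+=\max(a,0)$, and $\sup\emptyset=0$. For $t\neq t'$ in $2^\omega$, $\Delta(t,t')$ is the first place where they differ. AD means almost disjoint (distinct members meet in a finite set); every countably infinite set carries an uncountable AD family of infinite subsets.

## 2. Slowly oscillating functions and traces at infinity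

Fix a base point $o$ in each space and put $|x|=d(o,x)$, $B_j=B(o,j)$. "Mod bdd" means up to a bounded set. A family $(e_i)_{i\in I}$ over a countably infinite index set *tends to $\infty$*, written $e_i\to\infty$, if for every bounded set $B$ only finitely many $i$ have $e_i\in B$. Let $C_0(X)$ be the set of bounded $\varphi$ for which every set $\{|\varphi|\ge\varepsilon\}$, $\varepsilon>0$, is bounded, and $\limsup_{x\to\infty}\varphi(x)=\inf_n\sup_{X\setminus B_n}\varphi$.

The first lemma lets us replace the corona by an algebra of functions.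

**Lemma 4.** $C_h(X)$ is a norm-closed unital algebra and lattice that contains $C_0(X)$. Every $\varphi\in C_h(X)$ extends uniquely to a continuous function on $hX$, and all continuous functions on $hX$ arise in this way. Restricting the extension to $\check X$ gives a surjective algebra and lattice homomorphism $\varphi\mapsto\check\varphi$, $C_h(X)\to C(\check X)$, with kernel $C_0(X)$. If $X$ is unbounded, then $\check X\ne\emptyset$ and $\max\check\varphi=\limsup_{x\to\infty}\varphi(x)$.

*Proof.* Sums, products, minima and maxima are clear; for uniform limits use $\operatorname{diam}\varphi(B)\le\operatorname{diam}\psi(B)+2\|\varphi-\psi\|$. If $\varphi\in C_0(X)$, let $D=\{|\varphi|\ge\varepsilon/3\}$; a ball $B(x,\delta)$ that misses the bounded set $D$ has $\operatorname{diam}\varphi(B(x,\delta))\le2\varepsilon/3$. So $C_0(X)\subset C_h(X)$.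

The coordinate projection $\pi_\varphi:hX\to\mathbb R$ extends $\varphi$ (that is, $\pi_\varphi\circ e=\varphi$), uniquely since $e(X)$ is dense. By density, $\varphi\mapsto\pi_\varphi$ is an isometric algebra and lattice homomorphism. Its image is a closed unital subalgebra of $C(hX)$ separating points, hence all of $C(hX)$ by Stone–Weierstrass.

The extension of $1_{B_n}\in C_0(X)\subset C_h(X)$ takes only the values $0,1$, so $hX$ is the disjoint union of $\overline{e(B_n)}$ and $\overline{e(X\setminus B_n)}$. Every bounded set lies in some $B_n$, so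
$$\check X=\bigcap_n\overline{e(X\setminus B_n)}.\tag{1}$$
This is closed in $hX$, and Tietze's theorem gives surjectivity. If $E\subset X$ is unbounded, the sets $\overline{e(E\setminus B_n)}$ are nonempty, compact and decreasing, so they have a common point, which lies in $\check X$. Now let $X$ be unbounded and $\lambda=\limsup\varphi$. By (1), $\check\varphi\le\sup_{X\setminus B_n}\varphi$ for all $n$, so $\check\varphi\le\lambda$. For each $m\ge1$ the set $\{\varphi>\lambda-1/m\}$ is unbounded and gives a point of $\check X$ with $\check\varphi\ge\lambda-1/m$. So $\max\check\varphi=\lambda$. Applied to $|\varphi|$: $\check\varphi=0$ iff $\limsup|\varphi|=0$ iff $\varphi\in C_0(X)$. For bounded $X$ both $\check X=\emptyset$ and $C_0(X)=C_h(X)$. $\square$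

For $E\subset X$ let $\partial E=\check X\cap\overline{e(E)}$, the *trace* of $E$ at infinity. Then $\partial(E\cup F)=\partial E\cup\partial F$. If $E$ is bounded, $\partial E=\emptyset$ by definition; if $E$ is unbounded, $\partial E\ne\emptyset$ by the argument just given. If $q\in\partial E$ and $B$ is bounded, then $q\notin\overline{e(E\cap B)}$, so $q\in\overline{e(E\setminus B)}$ and
$$\check\varphi(q)\in\overline{\varphi(E\setminus B)}\qquad(\varphi\in C_h(X)).\tag{2}$$
For a family $e_i\to\infty$ and an infinite $T\subset I$ write $\partial_T(e_i)=\partial\{e_i:i\in T\}$.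

**Lemma 5.** The points of $\partial_T(e_i)$ are exactly the limits of $e(e_i)$ along nonprincipal ultrafilters on $T$. If $e_i,f_i\to\infty$ and $\sup_id(e_i,f_i)<\infty$, then $\partial_T(e_i)=\partial_T(f_i)$ for all infinite $T\subset I$.

*Proof.* A limit along a nonprincipal ultrafilter lies in $\overline{e(\{e_i:i\in T\})}$, and, as almost all $e_i$ lie outside $B_n$, in every $\overline{e(X\setminus B_n)}$; so it lies in $\partial_T(e_i)$ by (1). Conversely, if $q\in\partial_T(e_i)$ and $O$ is a neighborhood of $q$, then for every bounded $B$ there is $i\in T$ with $e(e_i)\in O$, $e_i\notin B$. Hence $\{i\in T:e(e_i)\in O\}$ is infinite, and these sets together with the cofinite sets generate a filter contained in a nonprincipal ultrafilter along which $e(e_i)\to q$. For the second statement, $\varphi(e_i)-\varphi(f_i)\to0$ for every $\varphi\in C_h(X)$, so the two families have the same limits. $\square$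

For example, in $\mathbb N$ the even and the odd numbers have the same trace: a trace does not see bounded displacements. The next lemma says when traces are disjoint; it applies, for instance, to $\{4^k\}$ and $\{2\cdot4^k\}$.

**Lemma 6.** Let $E,F\subset X$ be such that for each $r$ there is a bounded $B$ with $d(e,f)>r$ whenever $(e,f)\in E\times F$ and ($e\notin B$ or $f\notin B$). Then $\partial E\cap\partial F=\emptyset$.

*Proof.* Let $E,F\neq\emptyset$, $u=d(\cdot,E)$, $v=d(\cdot,F)$. If $(u+v)(x)<R$, there are $e\in E,f\in F$ with $d(x,e)+d(x,f)<R$. Then $d(e,f)<R$, so $e,f$ lie in the set $B$ that belongs to $r=R$, and $x$ is within $R$ of it. So $\{u+v<R\}$ is bounded for every $R$. Put $\varphi=u/(u+v)$, and $\varphi=0$ where $u+v=0$. Where $\varphi$ is given by the quotient,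
$$|\varphi(x)-\varphi(x')|=\frac{|u(x)v(x')-u(x')v(x)|}{(u+v)(x)(u+v)(x')}\le\frac{d(x,x')}{(u+v)(x')},$$
because $u(x)v(x')-u(x')v(x)=u(x)(v(x')-v(x))+v(x)(u(x)-u(x'))$. So $\varphi\in C_h(X)$. It is $0$ on $E$, and $1$ on $F$ off a bounded set; by (2), $\check\varphi=0$ on $\partial E$ and $\check\varphi=1$ on $\partial F$. $\square$

Lemma 7 is our way back from traces to distances.

**Lemma 7.** If $e_i,f_i\to\infty$ $(i\in I)$ and $\partial_T(e_i)\cap\partial_T(f_i)\neq\emptyset$ for all infinite $T\subset I$, then $\sup_id(e_i,f_i)<\infty$.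

*Proof.* Otherwise each set $\{i:d(e_i,f_i)>k\}$ is infinite, and we can choose $i_1,i_2,\dots$ with $d(e_{i_k},f_{i_k})>k$ and $|e_{i_k}|,|f_{i_k}|>k+\max_{l<k}(|e_{i_l}|+|f_{i_l}|)$. For $k>l$ we get $d(e_{i_k},f_{i_l})\ge|e_{i_k}|-|f_{i_l}|>k$, and likewise with $e$ and $f$ exchanged. So $d(e_{i_k},f_{i_l})\ge\max(k,l)$ for all $k,l$. Lemma 6 applies to $\{e_{i_k}\}$ and $\{f_{i_k}\}$ (for $r$ take $B=\{e_{i_k},f_{i_k}:k\le r+1\}$), so the traces over $T=\{i_k\}$ are disjoint, a contradiction. $\square$

The next lemma replaces a point of the corona off a trace by a set that recedes from the family.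

**Lemma 8.** If $e_i\to\infty$ and $q\in\check X\setminus\partial\{e_i\}$, there is a nonempty $F\subset X$ with $d(e_i,F)\to\infty$ such that every $\varphi\in C_h(X)$ that vanishes on $F$ off a bounded set has $\check\varphi(q)=0$.

*Proof.* By Urysohn's lemma and Lemma 4 take $\psi\in C_h(X)$ with $\check\psi(q)=0$ and $\check\psi=1$ on $\partial\{e_i\}$; let $F=\{\psi<1/2\}$. Now $q\in\partial F$: otherwise $q\in\partial(X\setminus F)$ and (2) gives $\check\psi(q)\ge\frac12$. By (2), $\check\psi\le\frac12$ on $\partial F$, so $\partial F\cap\partial\{e_i\}=\emptyset$. If $d(e_i,F)\not\to\infty$, there are an infinite $T$ and $f_i\in F$ $(i\in T)$ at bounded distance from $e_i$, and $\emptyset\ne\partial_T(e_i)=\partial_T(f_i)\subset\partial F$ by Lemma 5, a contradiction. If $\varphi$ vanishes on $F$ off a bounded set, then $\check\varphi(q)=0$ by (2), as $q\in\partial F$. $\square$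

All slowly oscillating functions that we build by hand are suprema of bumps that get flatter.

**Lemma 9.** Let $\varphi=\sup_i\varphi_i$, $0\le\varphi_i\le1$, and suppose that for each $\eta>0$ all $\varphi_i$ are $\eta$-Lipschitz except for some whose sets $\{\varphi_i>0\}$ lie in one common bounded set $D_\eta$. Then $\varphi\in C_h(X)$.

*Proof.* Off $D_\eta$, $\varphi$ is the supremum of the $\eta$-Lipschitz $\varphi_i$, so $|\varphi(x)-\varphi(x')|\le\eta d(x,x')$ for $x,x'\notin D_\eta$. Given $\delta,\epsilon$ take $\eta$ with $2\eta\delta<\epsilon$. If $d(x,D_\eta)\ge\delta$, then $B(x,\delta)$ misses $D_\eta$ and $\operatorname{diam}\varphi(B(x,\delta))<\epsilon$. $\square$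

**Proposition 10.** Let $f:X\to Y$ be a coarse equivalence. Then there is a homeomorphism $\check f:\check X\to\check Y$ with $(\varphi\circ f)\check{}=\check\varphi\circ\check f$ for all $\varphi\in C_h(Y)$.

*Proof.* Let $g$ be a coarse inverse. Preimages of bounded sets under $f$ are bounded: if $f(x),f(x')$ are boundedly close, so are $gf(x),gf(x')$, hence $x,x'$. If $\varphi\in C_h(Y)$ and $\delta>0$, then $f(B(x,\delta))\subset B(f(x),\varepsilon')$ for some $\varepsilon'$ not depending on $x$, and $f(x)$ avoids a given bounded set when $x$ avoids its bounded preimage. So $\varphi\mapsto\varphi\circ f$ maps $C_h(Y)$ to $C_h(X)$ and $C_0(Y)$ to $C_0(X)$; the same holds for $g$. As $d(fg(y),y)\le C$, we have $\varphi\circ f\circ g-\varphi\in C_0(Y)$ for $\varphi\in C_h(Y)$, and similarly for $gf$. By Lemma 4, $f$ induces an isomorphism of unital algebras $C(\check Y)\to C(\check X)$ with inverse induced by $g$, and such an isomorphism is composition with a homeomorphism $\check X\to\check Y$. $\square$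

This proves "only if" in Theorem 1. Note that $\check f$ sends the limit of $e(x_i)$ along an ultrafilter to the limit of $e(f(x_i))$, so $\check f(\partial_T(x_i))=\partial_T(f(x_i))$ for $x_i\to\infty$.

## 3. An ultrametric space with corona $\omega^*$ under CH

Here is the test that the guess fails. Let $X=\omega\times\omega$ with
$$d((n,k),(m,l))=(1+\max(n,m))^2$$
for distinct points; this is an ultrametric. A set is bounded iff it lies in some $N\times\omega$, and outside a suitable $N\times\omega$ all $\delta$-balls are singletons. So, as for $\mathbb A$, all bounded functions are slowly oscillating and $hX=\beta X$. But now bounded sets may be infinite: $\check X$ consists of the ultrafilters on $\omega\times\omega$ that contain no $N\times\omega$, so $\check X$ is the Stone space of $\mathcal B=P(\omega\times\omega)/I$, where $I=\{A:\exists N\ A\subset N\times\omega\}$.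

Parovičenko's theorem: under CH any two Boolean algebras of cardinality $2^{\aleph_0}$ with the following three properties are isomorphic, and $P(\omega)/\mathrm{Fin}$ is one of them.

- (a) The algebra is atomless and nontrivial.
- (b) If $(a_n),(b_n)$ are increasing and $a_n\wedge b_m=0$ for all $n,m$, there is $c$ with $a_n\le c$ and $c\wedge b_n=0$ for all $n$.
- (c) Every decreasing sequence of nonzero elements has a nonzero lower bound.

We check that $\mathcal B$ qualifies. Its cardinality is $2^{\aleph_0}$, since $a\mapsto a\times\{0\}$ embeds $P(\omega)/\mathrm{Fin}$ into it. For (a), every $A\notin I$ contains points $(m_n,k_n)$ with $m_n$ strictly increasing, and these split into two sets not in $I$. For (c), take decreasing representatives $A_0\supset A_1\supset\dots$ not in $I$ (by finite intersections) and choose $(m_n,k_n)\in A_n$ with $m_n$ strictly increasing; then $A=\{(m_n,k_n)\}\notin I$ and $A\setminus A_n$ is finite. For (b), take increasing representatives $A_n,B_n$ (by finite unions) and $N_0\le N_1\le\dots$ with $A_n\cap B_n\subset N_n\times\omega$;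 put $C=\bigcup_n(A_n\setminus(N_n\times\omega))$. Then $A_n\setminus C\subset N_n\times\omega$. Also $C\cap B_m\subset N_m\times\omega$: for $n\ge m$ we have $A_n\cap B_m\subset A_n\cap B_n\subset N_n\times\omega$, so the $n$th part of $C$ misses $B_m$; for $n<m$, $A_n\cap B_m\subset A_m\cap B_m\subset N_m\times\omega$.

So under CH $\check X\cong\omega^*\cong\check{\mathbb A}$. But $X$ and $\mathbb A$ are not coarsely equivalent. Suppose $f:X\to\mathbb A$, $g:\mathbb A\to X$ are coarse with $d(gf(p),p)\le C$ for all $p$, and take $n$ with $(1+n)^2>2C$. The set $\{n\}\times\omega$ is bounded, so its image is bounded in $\mathbb A$, hence finite, and $f(p)=f(p')$ for some distinct $p,p'\in\{n\}\times\omega$. Then $(1+n)^2=d(p,p')\le d(p,gf(p))+d(gf(p'),p')\le2C$, a contradiction. This proves Proposition 3.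

## 4. Partners, bumps, and why points cannot be read off one at a time

**Reductions.** A maximal subset of $X$ with distinct points at distance $\ge1$ is countable, since $X$ is separable, and its inclusion is a coarse equivalence; by Proposition 10 it has the same corona. So for "if" in Theorem 1 we assume that $X,Y$ are *countable*. By Test 1 we may assume them *unbounded*. Fix a homeomorphism $h:\check X\to\check Y$. We look for a map $f:Y\to X$ that induces $h^{-1}$.

For $a\in C_h(X)$, $b\in C_h(Y)$ write $a\sim b$, and call $a,b$ *partners*, if $\check a=\check b\circ h$. Lemma 4 gives the partner rules: every $b$ has some partner, unique mod $C_0(X)$, and vice versa; $\sim$ respects $+,\cdot,\wedge,\vee$; if $a\sim b$, $a'\sim b'$ and $b\le b'$, then $(a-a')^+\in C_0(X)$; $\limsup_\infty a=\limsup_\infty b$; and $[0,1]$-valued functions have $[0,1]$-valued partners, by truncation.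

The first thing to try is this. Put a bump $\beta_{y,s}(z)=(1-d(z,y)/s)^+$ at $y\in Y$, take a partner $a$, and let $f(y)$ be a point where $a$ is large. It stops at once: $\beta_{y,s}$ has bounded support, so it lies in $C_0(Y)$, and $a=0$ is a legitimate partner. A single point is invisible in the corona.

The second attempt uses whole sequences: take points $y_n\to\infty$, far apart, radii $s_n\to\infty$, and $b=\sup_n\beta_{y_n,s_n}$, which lies in $C_h(Y)$ by Lemma 9 (as $s_n\to\infty$, for each $\eta$ only finitely many bumps are not $\eta$-Lipschitz). A partner $a$ has $\limsup a=1$, so there are points far out where $a$ is large. Two things are missing. First, nothing tells which of these points belongs to which $n$. Second, a bump $\beta_{y,s}$ occurs in very many sequences. If two sequences $p,q$ share their bumps for $n$ in an infinite set $T$, the partners agree over $T$, but only off a bounded set that depends on the pair $(p,q)$. There are $2^{\aleph_0}$ sequences, and no bounded set serves all pairs, so the points read from $p$ and from $q$ need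 not fit into one map $f$.

The idea is to make OCA do the uniformization. We color pairs of sequences according to a visible disagreement outside a ball whose radius is dictated by an auxiliary parameter. An uncountable set of pairwise disagreements contradicts the existence of a partner for the union of the sequences. The other alternative of OCA gives nonmeager sets of sequences whose partners disagree little outside *one fixed ball*, and then Baire category lets us compare any two sequences through a generic one. We do this first for sets of indices, to find the pieces of $X$ (Section 7), then for sequences of bumps, to find points (Section 8). This yields maps defined over many sets $x\subset\omega$ of indices; a second use of OCA, now together with MA$_{\aleph_1}$, glues them (Section 10).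

**Blocks in $Y$.** Let $\Gamma_k=\{y\in Y:4^k\le|y|<4^{k+1}\}$. Fix a parity, and let $k_0<k_1<\dots$ list the $k\ge2$ of this parity with $\Gamma_k\ne\emptyset$; suppose there are infinitely many. Put $Y_n=\Gamma_{k_n}$ and $r_n=4^{k_n-1}\ge4$. For $y\in Y_n$, $y'\in Y_m$, $n<m$, we have $|y|<4^{k_n+1}\le4^{k_m-1}$, so
$$d(y,y')\ge4^{k_m}-4^{k_m-1}=\tfrac34\,4^{k_m}=3r_m>r_n+r_m.\tag{3}$$
Put
$$\omega_n(z)=\min\bigl(1,(2-2d(z,Y_n)/r_n)^+\bigr),\qquad\omega_S=\sup_{n\in S}\omega_n\quad(S\subset\omega).$$
So $\omega_n$ is $1$ where $d(z,Y_n)\le r_n/2$, is $0$ where $d(z,Y_n)\ge r_n$, and is $2/r_n$-Lipschitz. By (3) the bounded sets $\{\omega_n>0\}$ are pairwise disjoint, and each bounded set meets finitely many of them, as $|z|\ge4^{k_n}-4^{k_n-1}$ on $\{\omega_n>0\}$. By Lemma 9, $\omega_S\in C_h(Y)$. Clearly $\omega_S\wedge\omega_{S'}=\omega_{S\cap S'}$, $\omega_S\vee\omega_{S'}=\omega_{S\cup S'}$, and $\omega_S\in C_0(Y)$ for finite $S$. Fix $w_S\in C_h(X)$ with values in $[0,1]$ and $w_S\sim\omega_S$. For $y\in Y_n$ and $1\le s\le r_n/2$ we have $\omega_n=1$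 on $\{\beta_{y,s}>0\}$. For $x\subset\omega$ put $Y_x=\bigcup_{n\in x}Y_n$.

## 5. Resolving maps, and the theorems derived from them

**Definition (resolving).** A function $f:Y_x\to X$ *resolves* $x\subset\omega$ if (i) $f(Y_n)$ is bounded for each $n\in x$; (ii) for every infinite $T\subset x$ and $(y_n)\in\prod_{n\in T}Y_n$: $f(y_n)\to\infty$ and $h(\partial_T(f(y_n)))=\partial_T(y_n)$. Let $\mathcal J$ be the family of all $x\subset\omega$ that are resolved by some function.

The family $\mathcal J$ is hereditary and contains the finite sets. Example: if $h=\check g$ for a coarse equivalence $g:X\to Y$ with coarse inverse $f$, then $f|Y_x$ resolves every $x$, because $h(\partial_T(f(y_n)))=\partial_T(gf(y_n))=\partial_T(y_n)$ by Lemma 5. Note that if $f$ resolves $x$, then for each $R$, for almost all $n\in x$, $|f(y)|>R$ for *all* $y\in Y_n$; otherwise choose offending $y_n$ for infinitely many $n$ and contradict $f(y_n)\to\infty$.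

**Lemma 11.** In (ii) it suffices to have $f(y_n)\to\infty$ and $h(\partial_T(f(y_n)))\subset\partial_T(y_n)$ for all infinite $T\subset x$ and all $(y_n)$.

*Proof.* Suppose $q\in\partial_T(y_n)\setminus K$ for the closed set $K=h(\partial_T(f(y_n)))$. Take $\varphi\in C_h(Y)$ with $\check\varphi(q)=1$ and $\check\varphi=0$ on $K$. By Lemma 5, $T'=\{n\in T:\varphi(y_n)>1/2\}$ is infinite. The inclusion for $T'$ gives $\emptyset\ne h(\partial_{T'}(f(y_n)))\subset K\cap\partial_{T'}(y_n)\subset K\cap\{\check\varphi\ge1/2\}=\emptyset$, a contradiction. $\square$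

**Lemma 12 (coherence).** If $f,f'$ resolve $x,x'$, then for each $L$ there are $L',m$ such that for $n\in x$, $n'\in x'$, $n,n'\ge m$, $y\in Y_n$, $y'\in Y_{n'}$: $d(y,y')\le L$ implies $d(f(y),f'(y'))\le L'$, and $d(f(y),f'(y'))\le L$ implies $d(y,y')\le L'$.

*Proof.* Otherwise, for one of the implications, there are counterexamples $(y_l,y_l')$ for $L'=m=l$ for infinitely many $l$; pass to a subsequence along which both block indices are strictly increasing. In the first case $\partial_T(y_l)=\partial_T(y_l')$ for all infinite $T$ by Lemma 5, so applying $h^{-1}$ we get $\partial_T(f(y_l))=\partial_T(f'(y_l'))$, while $d(f(y_l),f'(y'_l))\to\infty$; this contradicts Lemma 7. In the second case $\partial_T(f(y_l))=\partial_T(f'(y'_l))$, so $\partial_T(y_l)=\partial_T(y_l')$, while $d(y_l,y_l')\to\infty$; the same contradiction. $\square$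

**Proposition 13 (Main Proposition).** (OCA+MA$_{\aleph_1}$) $\omega\in\mathcal J$.

Before proving it we show, in ZFC, that the Main Proposition for $h$ and for $h^{-1}$ and all relevant parities yields Theorems 1 and 2. In particular, by Section 3 some instance of the Main Proposition fails under CH, so its proof has to use axioms beyond ZFC.

**Step 1: assembling $f$ and $g$.** Apply Proposition 13 to each parity of blocks of $Y$ with infinitely many nonempty blocks (the blocks of any other parity form a bounded set), and let $f$ be constant on the remaining bounded part of $Y$. We get $f:Y\to X$ that maps bounded sets to bounded sets, since a bounded set meets finitely many blocks. Call a sequence $(y_i)_{i\in\omega}$ *thin* if its points lie in distinct blocks $\Gamma_k$, $k\ge2$, of one parity. Then for thin $(y_i)$ and all infinite $T$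
$$f(y_i)\to\infty,\qquad h(\partial_T(f(y_i)))=\partial_T(y_i).\tag{4}$$
Every sequence tending to $\infty$ has a thin subsequence. By symmetry (for $h^{-1}$) there is $g:X\to Y$ that maps bounded sets to bounded sets, with $g(x_i)\to\infty$ and $\partial_T(g(x_i))=h(\partial_T(x_i))$ for thin $(x_i)$ in $X$.

**Step 2: $f$ and $g$ are coarse.** If $f$ is not, there are $\delta$ and $y_i,y_i'$ with $d(y_i,y_i')<\delta$ and $d(f(y_i),f(y_i'))\to\infty$. No subsequence of $(y_i)$ is bounded, since $f$ maps bounded sets to bounded sets; so after passing to a subsequence $(y_i)$ and $(y_i')$ are thin. Then $\partial_T(y_i)=\partial_T(y'_i)$, hence by (4) $\partial_T(f(y_i))=\partial_T(f(y_i'))$ for all infinite $T$, contradicting Lemma 7. The argument for $g$ is the same.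

**Step 3: $f,g$ are coarse inverses of each other.** If $d(fg(x_i),x_i)\to\infty$, again no subsequence of $(x_i)$ is bounded, so we may assume that $(x_i)$ is thin and, as then $g(x_i)\to\infty$, that $(g(x_i))$ is thin. For all infinite $T$, $h(\partial_T(fg(x_i)))=\partial_T(g(x_i))=h(\partial_T(x_i))$, contradicting Lemma 7. If $d(gf(y_i),y_i)\to\infty$, we may assume $(y_i)$ and $(f(y_i))$ thin, and $\partial_T(gf(y_i))=h(\partial_T(f(y_i)))=\partial_T(y_i)$ contradicts Lemma 7. So $X,Y$ are coarsely equivalent, which is Theorem 1.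

**Step 4: $g$ induces $h$.** Let $\chi\in C_h(X)$, $\chi\sim b$. Then $\chi\circ f-b\in C_0(Y)$: otherwise there is a thin sequence with $\chi(f(y_i))\to\mu$, $b(y_i)\to\nu\ne\mu$, so $\check\chi=\mu$ on $\partial\{f(y_i)\}$ and $\check b=\nu$ on $\partial\{y_i\}=h(\partial\{f(y_i)\})$, contradicting $\check\chi=\check b\circ h$. Hence $\check\chi\circ\check f=(\chi\circ f)\check{}=\check b=\check\chi\circ h^{-1}$ for all $\chi$, so $\check f=h^{-1}$, and $\check g=\check f^{-1}=h$. For general separable $X,Y$ compose with the inclusions of maximal $1$-separated subsets and their coarse inverses.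

**Step 5: uniqueness.** Let $g,g':X\to Y$ be coarse equivalences of separable spaces with $\check g=\check g'$, and suppose $d(g(x_i),g'(x_i))\to\infty$. Bounded sets have bounded images, so $x_i\to\infty$; preimages of bounded sets are bounded, so $g(x_i),g'(x_i)\to\infty$. Taking ultrafilter limits, $\partial_T(g(x_i))=\check g(\partial_T(x_i))=\partial_T(g'(x_i))$ for all infinite $T$, contradicting Lemma 7. This is Theorem 2.

It remains to prove Proposition 13. From now on $X,Y,h$ and the parity are fixed, and
$$\varepsilon=1/1000.$$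

## 6. Sequences of bumps as a Polish space, and the first open coloring

We need some Baire category. A set $Q$ is *everywhere nonmeager in* an open set $V$ if $Q\cap V'$ is nonmeager for every nonempty open $V'\subset V$. In a Baire space a comeager set is everywhere nonmeager in every open set; the eventually zero sequences are dense in $2^\omega$ but everywhere nonmeager in no nonempty open set, being countable.

**Lemma 14.** In a second countable space every set $Q$ is, up to a meager set, covered by the basic open sets in which it is everywhere nonmeager. A nonmeager set contained in an open set $O$ is everywhere nonmeager, so dense, in some nonempty basic open subset of $O$.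

*Proof.* Let $U$ be the union of the basic open sets in which $Q$ is meager. Then $Q\cap U$ is meager, and so is the boundary of $U$. A point outside $\overline U$ has a basic neighborhood disjoint from $\overline U$; if $Q$ were meager in some nonempty open subset of this neighborhood, it would be meager in a basic one, which would be part of $U$. For the second statement, some basic set $V$ as in the first one meets the given set in a nonmeager set, and then we shrink $V$ to a nonempty basic open subset of $V\cap O$. $\square$

The Kuratowski–Ulam theorem (K–U): if $E\subset P\times R$ is meager, $P,R$ Polish, then for comeagerly many $p\in P$ the section $\{t:(p,t)\in E\}$ is meager.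

**Two systems.** We treat two kinds of sequences in parallel.

- System I: $Z_n=\{0,1\}$ and $s(z)=\infty$ for $z\in Z_n$. For $p\in\prod_{n\in S}Z_n$ put $b_p=\omega_{p^{-1}(1)}$.
- System II: $Z_n=\{(y,s):y\in Y_n,\ s\in\mathbb N,\ 1\le s\le r_n/2\}$ and $s(y,s)=s$. For $p\in\prod_{n\in S}Z_n$ put $b_p=\sup_{n\in S}\beta_{p_n}$.

For $S\subset\omega$ let $\mathcal P(S)$ be the set of $p\in\prod_{n\in S}Z_n$ such that $\{n\in S:s(p_n)\le k\}$ is finite for every $k$. For $p\in\mathcal P(S)$ and $S'\subset\omega$
$$b_p\in C_h(Y),\qquad b_p\le\omega_S,\qquad b_p\wedge\omega_{S'}=b_{p|S\cap S'}.\tag{5}$$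
The first is Lemma 9: in System II, $\beta_{p_n}$ is $1/s(p_n)$-Lipschitz. For the last one in System II: $\omega_{S'}$ is $1$ on $\{\beta_{p_n}>0\}$ if $n\in S'$ and $0$ there otherwise. In System I, $\mathcal P(S)=2^S$ and (5) is clear.

Let $\ell_p(k)=\min\{m:s(p_n)>k\ \forall n\in S,n\ge m\}$. For example, if $S=\omega$ and $s(p_n)=n+1$ for all $n$, then $\ell_p(k)=k$. Topologize $\mathcal P(S)$ by the injection $p\mapsto(p,\ell_p)\in\prod_SZ_n\times\omega^\omega$, each $Z_n$ being countable and discrete. The image is closed, since it is defined by the following conditions for all $k$: "$s(p_n)>k$ for $n\in S$, $n\ge\ell(k)$; and $\ell(k)=0$, or $\ell(k)-1\in S$ and $s(p_{\ell(k)-1})\le k$". So $\mathcal P(S)$ is Polish. A base consists of the nonempty sets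
$$[\rho,k]=\{p\in\mathcal P(S):p\supset\rho,\ s(p_n)>k\text{ for }n\in S\setminus\operatorname{dom}\rho\},\qquad\rho\in\prod_{n\in S\cap N}Z_n.$$
Indeed, the second condition says $\ell_p(k)\le N$, so $[\rho,k]$ is open; and if $N\ge\ell_p(0),\dots,\ell_p(k)$, every $p'\in[p|_{S\cap N},k]$ agrees with $p$ below $N$ and has $s>k$ from $N$ on, so $\ell_{p'}(i)=\ell_p(i)$ for $i\le k$. In System I these are the usual basic sets of $2^S$.

**The tree of index sets.** Let $\{I_u:u\in2^{<\omega}\}$ be pairwise disjoint nonempty finite subsets of $\omega$, and $x_r=\bigcup_kI_{r|k}$ for $r\in2^\omega$. For $r\ne r'$ the intersection $x_r\cap x_{r'}=\bigcup_{k\le\Delta(r,r')}I_{r|k}$ is finite. With $I_u=\{n_u\}$, $u\mapsto n_u$ injective, this is the usual AD family of branches. For $p\in\mathcal P(x_r)$ fix $A_p=A_{p,r}\in C_h(X)$ with values in $[0,1]$, $A_{p,r}\sim b_p$ and $A_{p,r}\le w_{x_r}$ (take any partner and its minimum with $w_{x_r}$; recall $b_p\le\omega_{x_r}$).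

The next lemma is the uniformization announced in Section 4: for fixed $r$, the values $A_p(\xi)$ are almost locally constant in $p$, on large sets of $p$, for all $\xi$ outside one ball.

**Lemma 15.** (OCA+MA$_{\aleph_1}$) In either system, for all but countably many $r$, with $x=x_r$: there are countably many triples $(Q_i,V_i,j_i)$ with $V_i\subset\mathcal P(x)$ nonempty basic open, $Q_i\subset V_i$, $j_i\in\omega$, such that

- (A1) $\mathcal P(x)\setminus\bigcup_iQ_i$ is meager;
- (A2) $Q_i$ is everywhere nonmeager in $V_i$;
- (A3) for $p\in Q_i$, open $V\ni p$ and finite $\Xi\subset X\setminus B_{j_i}$ there is a nonempty open $V'\subset V\cap V_i$ with $|A_{p'}(\xi)-A_p(\xi)|\le8\varepsilon$ for all $p'\in Q_i\cap V'$, $\xi\in\Xi$.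

*Proof.* **Step 1: the coloring.** Let $\mathcal X=\{(p,r,t):r,t\in2^\omega,\ p\in\mathcal P(x_r)\}$, with the separable metrizable topology given by the injection
$$(p,r,t)\mapsto(p,\ell_p,r,t,A_{p,r},w_{x_r})\in\prod_n(Z_n\cup\{*\})\times\omega^\omega\times2^\omega\times2^\omega\times[0,1]^X\times[0,1]^X,$$
where $p$ has value $*$ off $x_r$. Let $\{(p,r,t),(q,r',t')\}\in K_0$ iff $r\ne r'$, $t\ne t'$, $p=q$ on $x_r\cap x_{r'}$, and there is $\xi\notin B_{\Delta(t,t')}$ with
$$|A_{p,r}(\xi)\wedge w_{x_{r'}}(\xi)-A_{q,r'}(\xi)\wedge w_{x_r}(\xi)|>\varepsilon.\tag{6}$$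
This is symmetric, and $K_0$ is open, since $\Delta(t,t')$, $\Delta(r,r')$ and the finite set $x_r\cap x_{r'}$ are locally constant and values at a given $\xi$ are continuous. The coordinate $t$ is the auxiliary parameter: $\Delta(t,t')$ is the radius outside which the pair must disagree.

**Step 2: no uncountable $K_0$-homogeneous set exists.** Suppose $\mathcal H$ is one, $|\mathcal H|=\aleph_1$. By $\mathfrak b>\omega_1$ there is $L\in\omega^\omega$ with $\ell_p\le^*L$ for all members, and after shrinking $\mathcal H$ to an uncountable subset there is $k_0$ with $\ell_p(k)\le L(k)$ for $k\ge k_0$ and all $(p,r,t)\in\mathcal H$. By homogeneity $g=\bigcup\{p:(p,r,t)\in\mathcal H\}$ is a function, on $S=\bigcup x_r$. If $k\ge k_0$ and $s(g_n)\le k$, then $g_n=p_n$ for some member, so $n<\ell_p(k)\le L(k)$; hence $g\in\mathcal P(S)$. Let $a_g\sim b_g$. By (5), $b_g\wedge\omega_{x_r}=b_p$, so $A_{p,r}-a_g\wedge w_{x_r}\in C_0(X)$ for each member. Shrink $\mathcal H$ to an uncountable subset with one $j$ such that $|A_{p,r}-a_g\wedge w_{x_r}|<\varepsilon/4$ off $B_j$.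 The $t$'s are distinct, so there are two members with $\Delta(t,t')\ge j$. Off $B_{\Delta(t,t')}$ both $A_{p,r}\wedge w_{x_{r'}}$ and $A_{q,r'}\wedge w_{x_r}$ are within $\varepsilon/4$ of $a_g\wedge w_{x_r}\wedge w_{x_{r'}}$, contradicting (6).

**Step 3: the triples.** By OCA $\mathcal X=\bigcup\mathcal X_m$ with $[\mathcal X_m]^2\cap K_0=\emptyset$. Let $D_m\subset\mathcal X_m$ be countable and dense, and let $r$ be none of the countably many second coordinates of elements of $\bigcup_mD_m$. Put $x=x_r$ and $Q_m'=\{(p,t):(p,r,t)\in\mathcal X_m\}\subset\mathcal P(x)\times2^\omega$; these sets cover $\mathcal P(x)\times2^\omega$. For each $m$, each basic box $U\times[\tau]$ in which $Q_m'$ is everywhere nonmeager, and each $i\in\{0,1\}$, let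
$$Q^i=\{p\in U:\exists t\in[\tau^\frown i]\ (p,t)\in Q'_m\}.$$
The triples are the $(Q^i,U,|\tau|)$.

**Step 4: (A1) and (A2).** If $Q^i\cap V$ were meager for some nonempty open $V\subset U$, so would be $Q_m'\cap(V\times[\tau^\frown i])\subset(Q^i\cap V)\times2^\omega$, contrary to the choice of the box. This is (A2). By Lemma 14, comeagerly many $(p,t)$ lie in some $Q'_m\cap(U\times[\tau])$ with such a box; by K–U, for comeagerly many $p$ there is such a $t$, and $p\in Q^i$ for $i=t(|\tau|)$. This is (A1).

**Step 5: a comparison between $Q^i$ and $Q^{1-i}$.** *Claim: for $p\in Q^i$, open $V\ni p$ and finite $\Xi\subset X\setminus B_{|\tau|}$ there is a nonempty open $V'\subset V\cap U$ with $|A_{p'}(\xi)-A_p(\xi)|\le4\varepsilon$ for $p'\in Q^{1-i}\cap V'$, $\xi\in\Xi$.* Replace $V$ by a set $[p|_{x\cap N},k]\subset V\cap U$; then $N\ge\ell_p(k)$. Let $t\in[\tau^\frown i]$ with $(p,r,t)\in\mathcal X_m$. By density choose $(q,r',t')\in D_m$ so close to it that $t'\in[\tau^\frown i]$; that $x_{r'}\cap N=x_r\cap N$ (possible as only finitely many $I_u$ meet $N$),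 hence $x_r\cap N\subset x_r\cap x_{r'}$, and $q=p$ there; that $\ell_q(k)=\ell_p(k)$; and that $|A_{q,r'}-A_{p,r}|,|w_{x_{r'}}-w_{x_r}|<\varepsilon$ on $\Xi$. By the choice of $r$, $r'\ne r$. Let $S=x_r\cap x_{r'}$, a finite set, and
$$V'=\{p'\in\mathcal P(x):p'\supset q|_S,\ s(p_n')>k\text{ for }n\in x\setminus S\}.$$
It is open. It is nonempty: replace $p$ by $q$ on $S$; for $n\in x\setminus S$ we have $n\ge N$, so $s(p_n)>k$. And $V'\subset[p|_{x\cap N},k]$: on $x\cap N\subset S$ we have $p'=q=p$, and for $n\in S\setminus N$ we have $s(p'_n)=s(q_n)>k$ as $n\ge N\ge\ell_q(k)$.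

Let $p'\in Q^{1-i}\cap V'$ and pick $t''\in[\tau^\frown(1-i)]$ with $(p',r,t'')\in\mathcal X_m$. Then $\Delta(t',t'')=|\tau|$, $r\neq r'$, and $p'=q$ on $S$. The pair $\{(p',r,t''),(q,r',t')\}$ lies in $[\mathcal X_m]^2$, so it is not in $K_0$, and $|A_{p'}\wedge w_{x_{r'}}-A_q\wedge w_{x_r}|\le\varepsilon$ on $\Xi$. Since $A_{p'}\le w_{x_r}$ and $A_q\le w_{x_{r'}}$, replacing $w_{x_{r'}}$ by $w_{x_r}$ in the first term and $w_{x_r}$ by $w_{x_{r'}}$ in the second costs at most $\varepsilon$ each and yields $|A_{p'}-A_q|\le3\varepsilon$ on $\Xi$. With $|A_q-A_p|<\varepsilon$ the claim follows.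

**Step 6: (A3).** Apply the claim for $i$ at $p$, then, for some $p'\in Q^{1-i}\cap V'$ (it exists by (A2)), apply it for $1-i$ at $p'$ with $V'$ in place of $V$. The two errors add to $8\varepsilon$. $\square$

**Remark (refining the triples).** If each $Q_i$ is split into countably many pieces $Q_{i,l}$, we may pass to the triples $(Q_{i,l}\cap V,V,j)$, where $V\subset V_i$ is basic open, $Q_{i,l}$ is everywhere nonmeager in $V$, and $j\ge j_i$ may depend on $(i,l)$. By Lemma 14, (A1) persists; (A2) holds by choice; for (A3) apply the old (A3) with the given open set intersected with $V$.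

## 7. Matching blocks in $X$

We now transport the partition $(Y_n)$ to $X$. Why this should be possible: the partners of the functions $\omega_c$, $c\subset x$, behave like indicators of sets $G(c)$, and $G$ is a Boolean homomorphism modulo bounded sets. If $c\mapsto[\xi\in G(c)]$ were a continuous Boolean homomorphism into $\{0,1\}$ for each $\xi$, it would be evaluation at a point $\pi(\xi)\in x$, and $\pi^{-1}(n)$ would be the piece belonging to $n$. What we have are errors on bounded sets depending on $c$. The proof first shows, by category, that $c\mapsto[\xi\in G(c)]$ is *affine* over $\mathbb F_2=\mathbb Z/2$ up to countably many error functions. It then uses that $c\mapsto[n\in c]+[m\in c]$, $n\neq m$, is additive but not multiplicative.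

**Lemma 16.** (OCA+MA$_{\aleph_1}$) For all but countably many $r$, with $x=x_r$, there are pairwise disjoint bounded $X_n\subset X$ $(n\in x)$ such that, with $X_c=\bigcup_{n\in c}X_n$:

- (i) $X_x\subset\{w_x>1/4\}$ and $\{w_x>1/4\}\setminus X_x$ is bounded;
- (ii) each bounded set meets only finitely many $X_n$;
- (iii) for $c\subset x$ and $\delta>0$: $w_c<\delta$ on $X_{x\setminus c}$ off a bounded set, and $w_c>1/4-\delta$ on $X_c$ off a bounded set.

*Proof.* Let $x=x_r$ satisfy Lemma 15 for System I. Identify $2^x$ with the group $\mathbb G=(P(x),+)$, $+$ being symmetric difference. Write $A_c$ for $A_p$ when $c=p^{-1}(1)$; so $A_c\sim\omega_c$, $A_c\le w_x$ and $A_c-w_c\in C_0(X)$. Write $[\rho]$ for basic open sets, $\rho\in2^{x\cap N}$ (identified with a subset of $x\cap N$ when we add), and $c(n)=1$ if $n\in c$, $0$ otherwise. Let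
$$W=\{w_x>1/8\},\qquad G(c)=\{\xi\in W:A_c(\xi)>1/16\}.$$
Since $\omega_c\wedge\omega_{x\setminus c}=0$ and $\omega_c\vee\omega_{x\setminus c}=\omega_x$, for each $\delta'>0$ we have, off a bounded set, $A_c\wedge A_{x\setminus c}<\delta'$ and $A_c\vee A_{x\setminus c}>w_x-\delta'$. So off a bounded set, with $\delta'$ small, at a point of $W$ exactly one of the two numbers is $>w_x-\delta'$ and the other is $<\delta'$. This gives, off a bounded set,
$$\text{each }\xi\in W\text{ has }A_c(\xi)<\varepsilon\text{ or }A_c(\xi)>1/8-\varepsilon,\tag{7}$$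
and for every $\delta>0$, off a bounded set,
$$A_c<\delta\ \text{ on }W\setminus G(c),\qquad A_c>w_x-\delta\ \text{ on }G(c);\tag{8}$$
moreover $G(x\setminus c)=W\setminus G(c)$ mod bdd. As $A_{c\cap c'}-A_c\wedge A_{c'}\in C_0(X)$, (7) gives $G(c\cap c')=G(c)\cap G(c')$ mod bdd: if both $A_c,A_{c'}$ are $>1/16$, they are $>1/8-\varepsilon$ and $A_{c\cap c'}>1/8-2\varepsilon>1/16$; if $A_{c\cap c'}>1/16$, then $A_{c\cap c'}>1/8-\varepsilon$ and both $A_c,A_{c'}>1/8-2\varepsilon$. So
$$G\text{ is a Boolean homomorphism }P(x)\to P(W)\text{ mod bdd, and }G(c)\text{ is bounded for finite }c,\tag{9}$$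
the latter as $A_c\in C_0(X)$ for finite $c$. Write $[\xi\in G(c)]\in\mathbb F_2$ for the truth value.

**Step 1: for each $\xi$ make $[\xi\in G(\cdot)]$ locally constant on large sets.** By the Remark (splitting $Q_i$ by the radius that works in (7)) assume that (7) holds off $B_{j_i}$ for all $c\in Q_i$. For $\xi\in W\setminus B_{j_i}$ let $O_{i,\xi}$ be the union of all nonempty open $V'\subset V_i$ such that $[\xi\in G(\cdot)]$ is constant on $Q_i\cap V'$. It is dense in $V_i$: in a given nonempty open subset of $V_i$ take $c\in Q_i$ and apply (A3) with $\Xi=\{\xi\}$; as $8\varepsilon<1/8-2\varepsilon$, the alternative in (7) is the same for all $c'\in Q_i\cap V'$. Since $Q_i$ is dense in $V_i$, there is a unique locally constant $\Theta_{i,\xi}:O_{i,\xi}\to\mathbb F_2$ with $\Theta_{i,\xi}(c)=[\xi\in G(c)]$ for $c\in Q_i\cap O_{i,\xi}$. Let $\Omega_i=\bigcap_{\xi\in W\setminus B_{j_i}}O_{i,\xi}$, comeager in $V_i$ as $X$ is countable. By (A1), $\mathcal Q=\bigcup_i(Q_i\cap\Omega_i)$ is comeager in $\mathbb G$.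

**Step 2: describe $G(c)$ for every $c$ by one of countably many types.** Let $c\in\mathbb G$. Each $a$ in the comeager set $\mathcal Q\cap(c+\mathcal Q)$ has indices $i,i',j$ with $a\in Q_i\cap\Omega_i$, $a+c\in Q_{i'}\cap\Omega_{i'}$, $j\ge j_i,j_{i'}$ and, by (9), $[\xi\in G(a)]+[\xi\in G(a+c)]=[\xi\in G(c)]$ for $\xi\in W\setminus B_j$. So for some $(i,i',j)$ the set of such $a$ is nonmeager, and by Lemma 14 it is dense in some $[\rho]\subset V_i\cap(c+V_{i'})$, $\rho\in2^{x\cap N}$. Hence
$$\Theta_{i,\xi}(a)+\Theta_{i',\xi}(a+c)=[\xi\in G(c)]\quad\text{for }a\in[\rho]\cap O_{i,\xi}\cap(c+O_{i',\xi}),\ \xi\in W\setminus B_j,\tag{10}$$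
because the left side is locally constant in $a$ on this open set and the equation holds for a dense set of $a$. Call $\lambda=(i,i',j,N,\rho,c\cap N)$ a *type* of $c$. There are countably many types; every $c$ has at least one. Let $C_\lambda$ be the set of $c$ having type $\lambda$, and $j(\lambda)=j$.

**Step 3: within a type, the difference of two values depends on finitely many coordinates.** Let $c,\hat c\in C_\lambda$, $u=c+\hat c$ (so $u\cap N=\emptyset$), $\xi\in W\setminus B_{j(\lambda)}$ and $g_{c,\hat c}(\xi)=[\xi\in G(c)]+[\xi\in G(\hat c)]$. For comeagerly many $b\in c+[\rho]=\hat c+[\rho]$ we may add (10) for $c$ at the point $b+c$ and (10) for $\hat c$ at the point $b+\hat c$. The terms $\Theta_{i',\xi}(b)$ cancel. With $a=b+c$ this reads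
$$\Theta_{i,\xi}(a)+\Theta_{i,\xi}(a+u)=g_{c,\hat c}(\xi)\quad\text{for comeagerly many }a\in[\rho].$$
Fix, depending on $\lambda,\xi$ only, $[\rho_\xi]\subset[\rho]\cap O_{i,\xi}$, $\rho_\xi\in2^{x\cap N_\xi}$, on which $\Theta_{i,\xi}$ is constant. Let also $c_1,\hat c_1\in C_\lambda$, $u_1=c_1+\hat c_1$ with $u\cap N_\xi=u_1\cap N_\xi$. For generic $a\in[\rho_\xi]$ put $a_1=a+u+u_1\in[\rho_\xi]$. Then $a+u=a_1+u_1$ and $\Theta_{i,\xi}(a)=\Theta_{i,\xi}(a_1)$, so $g_{c,\hat c}(\xi)=g_{c_1,\hat c_1}(\xi)$. Thus $g_{c,\hat c}(\xi)$ depends only on $(c+\hat c)\cap N_\xi$.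

**Step 4: within a type, values are affine.** Suppose $C_\lambda$ is dense in $[\sigma]$, $\sigma\in2^{x\cap M}$. Enlarging $N_\xi$ keeps the conclusion of Step 3, so let $N_\xi\ge M$. For $c,\hat c\in C_\lambda\cap[\sigma]$ the set $(c+\hat c)\cap N_\xi$ ranges over all subsets of $(x\cap N_\xi)\setminus M$, so $g_{c,\hat c}(\xi)=\gamma_\xi((c+\hat c)\cap N_\xi)$ for a function $\gamma_\xi$ on these subsets. Given $v,v'$ choose $c,\hat c,\check c\in C_\lambda\cap[\sigma]$ with $(c+\hat c)\cap N_\xi=v$ and $(\hat c+\check c)\cap N_\xi=v'$. From $g_{c,\check c}=g_{c,\hat c}+g_{\hat c,\check c}$ we get $\gamma_\xi(v+v')=\gamma_\xi(v)+\gamma_\xi(v')$. So $\gamma_\xi(v)=\langle K_\xi,v\rangle$ with $K_\xi=\{n:\gamma_\xi(\{n\})=1\}$ and $\langle K,c\rangle=|K\cap c|$ mod $2$, and $[\xi\in G(c)]+\langle K_\xi,c\rangle$ is the same for all $c\in C_\lambda\cap[\sigma]$. In other words, there are finite $K_\xi\subset x\setminus M$ and $e_\xi\in\mathbb F_2$ with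
$$[\xi\in G(c)]=e_\xi+\langle K_\xi,c\rangle\qquad(c\in C_\lambda\cap[\sigma],\ \xi\in W\setminus B_{j(\lambda)}).\tag{11}$$
Fix such data $(K,e)$ for every such pair $(\lambda,\sigma)$.

**Step 5: one family $(K_\xi)$ for all $c$, with countably many error functions.** By Lemma 14 choose $\lambda_0,\sigma_0$ with $C_{\lambda_0}$ everywhere nonmeager in $[\sigma_0]$, and let $K_\xi,e_\xi$ be from (11) for $(\lambda_0,\sigma_0)$ ($K_\xi=\emptyset$, $e_\xi=0$ for $\xi\in B_{j(\lambda_0)}$). We show that *there is a countable set $\mathcal E$ of functions $W\to\mathbb F_2$ such that every $c\in\mathbb G$ has some $E_c\in\mathcal E$ with*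
$$[\xi\in G(c)]=\langle K_\xi,c\rangle+E_c(\xi)\quad\text{off a bounded set.}\tag{12}$$
Given $c$, for each $a\in C_{\lambda_0}\cap[\sigma_0]$ there are $\lambda$ and $j'\ge j(\lambda_0),j(\lambda)$ with $a+c\in C_\lambda$ and $[\xi\in G(a)]+[\xi\in G(a+c)]=[\xi\in G(c)]$ off $B_{j'}$. So for some $(\lambda,j')$ the set of such $a$ is dense in some $[\rho]\subset[\sigma_0]$. Then $C_\lambda$ is dense in the basic open set $c+[\rho]$. With the data $K^\lambda,e^\lambda$ of (11) for $(\lambda,c+[\rho])$ we get, for $\xi\in W\setminus B_{j'}$ and a dense set of $a\in[\rho]$,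
$$[\xi\in G(c)]=e_\xi+\langle K_\xi,a\rangle+e_\xi^\lambda+\langle K_\xi^\lambda,a+c\rangle.$$
The left side does not depend on $a$. Varying $a(n)$, $n\notin\operatorname{dom}\rho$, gives $K_\xi\setminus\operatorname{dom}\rho=K_\xi^\lambda$ (recall $K^\lambda_\xi\cap\operatorname{dom}\rho=\emptyset$). Then the right side is $e_\xi+e_\xi^\lambda+\langle K_\xi\cap\operatorname{dom}\rho,\rho\rangle+\langle K_\xi\setminus\operatorname{dom}\rho,c\rangle$, so (12) holds with
$$E_c(\xi)=e_\xi+e_\xi^\lambda+\langle K_\xi\cap\operatorname{dom}\rho,\rho+c\rangle,$$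
which is determined by $(\lambda,\rho,c\cap\operatorname{dom}\rho)$ (undefined values are set to be $0$). These are countably many functions.

**Step 6: reduce to $|K_\xi|\le1$ by multiplicativity.** Let $j(c)$ be such that (12) holds off $B_{j(c)}$. Choose $E,j_1$ so that $C=\{c:E_c=E,\ j(c)\le j_1\}$ is everywhere nonmeager in some $[\sigma]$. For each $c\in C$ there are $E'',j_2\ge j_1,\sigma''$ such that the set $D_c$ of $c'\in C$ with $E_{c\cap c'}=E''$, $j(c\cap c')\le j_2$ and $[\xi\in G(c)][\xi\in G(c')]=[\xi\in G(c\cap c')]$ off $B_{j_2}$ is dense in $[\sigma'']$. Fix $(E'',j_2,\sigma'')$ that works for a set $C'$ of $c\in C$ dense in some $[\sigma']$, and let $d=\operatorname{dom}\sigma'\cup\operatorname{dom}\sigma''$. For $\xi\in W\setminus B_{j_2}$, $c\in C'$, $c'\in D_c$: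
$$(E(\xi)+\langle K_\xi,c\rangle)(E(\xi)+\langle K_\xi,c'\rangle)=\langle K_\xi,c\cap c'\rangle+E''(\xi).\tag{13}$$
Fix traces of $c,c'$ on $d$ extending $\sigma',\sigma''$, and let their traces on $K_\xi\setminus d$ vary arbitrarily; this is possible by density of $C'$ in $[\sigma']$ and of $D_c$ in $[\sigma'']$. So (13) is an identity of multilinear polynomials over $\mathbb F_2$ in the variables $c(n),c'(n)$, $n\in K_\xi\setminus d$. If $n\ne m$ were in $K_\xi\setminus d$, the monomial $c(n)c'(m)$ would occur on the left only. So $|K_\xi\setminus d|\le1$ off $B_{j_2}$. Replace $K_\xi$ by $K_\xi\setminus d$ (by $\emptyset$ on $B_{j_2}$) and $E_c$ by $E_c+\langle K_\xi\cap d,c\rangle$. Then (12) persists, and there are still countably many error functions, as $c\cap d$ takes finitely many values.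

**Step 7: make the fibers of $\xi\mapsto K_\xi$ bounded.** Let $\Phi_n=\{\xi\in W:K_\xi=\{n\}\}$. *The set $M=\{n:\Phi_n\text{ unbounded}\}$ is finite.* Otherwise there are an uncountable AD family $\mathcal C$ of infinite subsets of $M$ and $E\in\mathcal E$ with $E_c=E$ for $c\in\mathcal C$. For $c\ne c'$ in $\mathcal C$, $G(c)\cap G(c')$ is bounded by (9). Let $n\in M$. If distinct $c,c'\in\mathcal C$ both omit $n$, then on $\Phi_n$, mod bdd, $[\xi\in G(c)]=[\xi\in G(c')]=E(\xi)$, so $E=0$ there mod bdd. If two both contain $n$, then similarly $1+E=0$, so $E=1$ on $\Phi_n$ mod bdd. As $\Phi_n$ is unbounded, not both happen: at most one $c\in\mathcal C$ contains $n$, or at most one omits $n$. Let $M'$ be the set of $n\in M$ of the second kind. If $M'$ were infinite, all but countably many $c\in\mathcal C$ would contain $M'$, contradicting AD. So $M'$ is finite, and $\{c\setminus M':c\in\mathcal C\}$ is an uncountable family of nonempty subsets of $\omega$; they are pairwise disjoint, as each $n\in M\setminus M'$ lies in at most one $c$. This is impossible. Now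 put $K_\xi:=\emptyset$ for $\xi\in\bigcup_{n\in M}\Phi_n$ and add $c(n)$ to $E_c$ on $\Phi_n$, $n\in M$; there are still countably many functions, as $M$ is finite. Then
$$W=W_1\sqcup W_2,\quad W_2=\{\xi:K_\xi=\emptyset\},\quad\pi:W_1\to x,\ K_\xi=\{\pi(\xi)\},$$
and $\pi$ has bounded fibers. Redefine $\mathcal E$ as the countable set of current error functions.

**Step 8: errors vanish on $W_1$, that is, $E_{c_0}=0$ on $W_1$ off a bounded set, for each $c_0$.** Otherwise choose $\xi_i\in W_1$, $\xi_i\to\infty$, $E_{c_0}(\xi_i)=1$, with $n_i=\pi(\xi_i)$ distinct. Let $\mathcal C$ be an uncountable AD family of infinite subsets of $\{n_i\}$. For $c\in\mathcal C$, multiplicativity of $G$ gives for almost all $i$: $(c(n_i)+E_c(\xi_i))(c_0(n_i)+1)=c(n_i)c_0(n_i)+E_{c\cap c_0}(\xi_i)$, which simplifies to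
$$c(n_i)=E_c(\xi_i)(c_0(n_i)+1)+E_{c\cap c_0}(\xi_i).$$
Two different $c,c'\in\mathcal C$ have $E_c=E_{c'}$ and $E_{c\cap c_0}=E_{c'\cap c_0}$. Then $c,c'$ differ by a finite set, contradicting that they are infinite with finite intersection. So, mod bdd,
$$G(c)\cap W_1=\pi^{-1}(c),\qquad G(c)\cap W_2=\{\xi\in W_2:E_c(\xi)=1\}.\tag{14}$$
Consequently
$$\text{every uncountable AD family }\mathcal C\subset P(x)\text{ contains a }c\text{ with }G(c)\cap W_2\text{ bounded:}\tag{15}$$
take $c\ne c'$ in $\mathcal C$ with $E_c=E_{c'}$; then $G(c)\cap W_2=G(c')\cap W_2$ mod bdd, while $G(c)\cap G(c')$ is bounded.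

**Step 9: the part $W_2$ is negligible, that is, $W_2\cap\{w_x>1/4\}$ is bounded.** Otherwise pick $\xi_j\to\infty$ in it. We first show that *for each $r\in\mathbb N$, $B(\xi_j,r)\subset W_2$ for almost all $j$.* By slow oscillation of $w_x$, $B(\xi_j,r)\subset W$ for almost all $j$. Suppose $\eta_j\in B(\xi_j,r)\cap W_1$ for infinitely many $j$. The fibers of $\pi$ are bounded, so after thinning out the values $\pi(\eta_j)$ are distinct. By (15) take an infinite $c\subset\{\pi(\eta_j)\}$ with $G(c)\cap W_2$ bounded. By (8), $A_c(\xi_j)\to0$, while $A_c(\eta_j)>1/16$ for infinitely many $j$ by (14). This contradicts slow oscillation of $A_c$.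

Let $t_j$ be the largest integer $r\le j$ with $B(\xi_j,r)\subset W_2$; so $t_j\to\infty$, and we drop the finitely many $j$ with $t_j<1$. By Lemma 9, $\kappa=\sup_j(1-d(\cdot,\xi_j)/t_j)^+\in C_h(X)$. Let $v\in C_h(Y)$ be a $[0,1]$-valued partner of $\kappa$. As $\{\kappa>0\}\subset W_2\subset W$, we have $\kappa\le8w_x$, so $(v-8\omega_x)^+\in C_0(Y)$. As $\limsup v=\limsup\kappa=1$, there are $z_i\to\infty$ with $v(z_i)>1/2$ and $\omega_x(z_i)>1/20$; then $\omega_{n_i}(z_i)>1/20$ for some $n_i\in x$, and, the sets $\{\omega_n>0\}$ being bounded, we may assume that the $n_i$ are distinct. By (15) take an infinite $c\subset\{n_i\}$ with $G(c)\cap W_2$ bounded. By (8), $\kappa\wedge A_c\in C_0(X)$, so $v\wedge\omega_c\in C_0(Y)$. But $(v\wedge\omega_c)(z_i)\ge1/20$ when $n_i\in c$, a contradiction.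

**Step 10: only finitely many fibers come near a bounded set.** Let $W'=W_1\cap\{w_x>1/4\}$. *There is $j$ with $\pi(W'\cap B_J\setminus B_j)$ finite for all $J$.* Otherwise there are $j_0<j_1<\cdots$ with all sets $\pi(W'\cap B_{j_{k+1}}\setminus B_{j_k})$ infinite. Choose pairwise disjoint infinite subsets $S_k$ of these sets (run through all $k$ infinitely often, each time adding to $S_k$ an element not used before). For $n\in S_k$ choose $\xi_n\in W'\cap B_{j_{k+1}}\setminus B_{j_k}$ with $\pi(\xi_n)=n$, and let $D_k=\{\xi_n:n\in S_k\}$.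

Fix $k$. For $k'\ne k$ the set $D_{k'}$ is disjoint from $\pi^{-1}(S_k)$, which is $G(S_k)\cap W_1$ mod bdd, and $D_{k'}$ lies off $B_{j_{k'}}$; with (8) and $A_{S_k}-w_{S_k}\in C_0(X)$ we get $\sup_{D_{k'}}w_{S_k}\to0$ as $k'\to\infty$. By slow oscillation, for each $R$,
$$\sigma_k(R,k')=\sup\{w_{S_k}(\eta):\eta\in B(\xi,R),\ \xi\in D_{k'}\}\to0\quad(k'\to\infty).$$
Choose $M_1<M_2<\dots$ with $\sigma_k(m,k')\le1/m$ for $k\le m$, $k'\ge M_m$; put $\tau_{k'}=m$ for $M_m\le k'<M_{m+1}$ and $\tau_{k'}=1$ for $k'<M_1$. Then $\tau_{k'}\to\infty$ and $\sigma_k(\tau_{k'},k')\to0$ as $k'\to\infty$, for every $k$. Let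
$$\kappa=\sup_{k',\ \xi\in D_{k'}}(1-d(\cdot,\xi)/\tau_{k'})^+.$$
By Lemma 9 $\kappa\in C_h(X)$: for $\eta>0$ only finitely many $k'$ have $\tau_{k'}<1/\eta$, and the corresponding bumps live in the bounded sets $B_{j_{k'+1}+\tau_{k'}}$. Also $\kappa\wedge w_{S_k}\in C_0(X)$ for each $k$: for given $\delta$, on the bumps belonging to $D_{k'}$ with $k'$ large we have $w_{S_k}<\delta$, and the other bumps live in a bounded set. Let $v\in C_h(Y)$ be a $[0,1]$-valued partner of $\kappa$. Then $v\wedge\omega_{S_k}\in C_0(Y)$. The set $\{v\wedge\omega_{S_k}>1/16\}$ is bounded, so it meets only finitely many $\{\omega_n>0\}$, and there is $n_k\in S_k$ with $v\wedge\omega_{n_k}\le1/16$ everywhere. Let $c=\{n_k:k\in\omega\}$. Then $v\wedge\omega_c\le1/16$. But $\kappa(\xi_{n_k})=1$, $\xi_{n_k}\to\infty$, and $w_c(\xi_{n_k})>1/4-\varepsilon$ for large $k$ by (8) and (14), as $\pi(\xi_{n_k})\in c$ and $w_x(\xi_{n_k})>1/4$. This contradicts $\limsup(\kappa\wedge w_c)=\limsup(v\wedge\omega_c)$.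

**Step 11: the pieces.** Put $X_n=\pi^{-1}(n)\cap W'\setminus B_j$ with $j$ from Step 10. These sets are bounded and disjoint, and $X_x=W'\setminus B_j$. Since $\{w_x>1/4\}\subset W$, (i) is Step 9; (ii) is Step 10. For (iii): by (14), mod bdd, $X_{x\setminus c}\subset W\setminus G(c)$ and $X_c\subset G(c)$, where $w_x>1/4$; apply (8) and $A_c-w_c\in C_0(X)$. $\square$

## 8. Reading off points from generic sequences of bumps

**Lemma 17.** (OCA+MA$_{\aleph_1}$) For all but countably many $r$, $x_r\in\mathcal J$.

*Proof.* Let $x=x_r$ satisfy Lemma 15 for System II and Lemma 16. Put $\bar A_p=\min(A_p,1/8)$ for $p\in\mathcal P(x)$. If $p,q\in\mathcal P(x)$ agree on $T\subset x$, then $A_p\wedge w_T-A_q\wedge w_T\in C_0(X)$, since both are $\sim b_{p|T}$ by (5). As $w_T>1/8$ on $X_T$ off a bounded set by Lemma 16(iii),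
$$|\bar A_p-\bar A_q|\le\varepsilon\quad\text{on }X_T\text{ off a bounded set.}\tag{16}$$
This is the statement with a bounded set depending on the pair $(p,q)$. Fix one triple $(Q,V,j_*)$ of Lemma 15. By Lemma 16(ii), any $\xi_l\in X_{n_l}$ with distinct $n_l$ tend to $\infty$.

**Step 1: over a generic set, $\bar A_p$ on $X_n$ depends only on $p_n$.** *Claim 1. There is a nonempty $[\rho,k]\subset V$ such that for $n\in x\setminus\operatorname{dom}\rho$, $z\in Z_n$ with $s(z)>k$, $\xi\in X_n$ and $p,p'\in Q\cap[\rho,k]$ with $p_n=p'_n=z$: $|\bar A_p(\xi)-\bar A_{p'}(\xi)|\le20\varepsilon$.*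

Suppose not. Let $[\rho_l,k_l]$ $(l\in\omega)$ enumerate a countable base of $V$, each set infinitely often. Recursively choose a nonempty $[\rho_l',k_l']\subset[\rho_l,k_l]$ with $k_l'\ge l$ and
$$\operatorname{dom}\rho_l'\supset\{n_i:i<l\}\cup\{n\in x:n\le l\}\cup\{n\in x:X_n\cap B_{j_*}\ne\emptyset\},$$
a finite set by Lemma 16(ii) (take $p\in[\rho_l,k_l]$, $k'_l\ge\max(l,k_l)$, and $\rho'_l=p|_{x\cap N}$ with $N$ large). Then, by failure of the claim for $[\rho_l',k_l']$, choose $n_l\in x\setminus\operatorname{dom}\rho_l'$, $z_l\in Z_{n_l}$ with $s(z_l)>k_l'$, $\xi_l\in X_{n_l}$ and two elements of $Q\cap[\rho_l',k_l']$ with value $z_l$ at $n_l$ whose $\bar A(\xi_l)$ differ by $>20\varepsilon$. The $n_l$ are distinct. Let $p^*\in\mathcal P(x)$ have $p^*_{n_l}=z_l$ for all $l$, and $s(p_n^*)=\lfloor r_n/2\rfloor$ otherwise; this is in $\mathcal P(x)$ because $s(z_l)>l$ and $r_n\to\infty$. One of the two elements, $p^l$, has $|\bar A_{p^l}(\xi_l)-\bar A_{p^*}(\xi_l)|>10\varepsilon$. As $\xi_l\notin B_{j_*}$, (A3) gives a nonempty open $V_l\subset\{p\in[\rho_l',k_l']:p_{n_l}=z_l\}$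 with $|\bar A_p(\xi_l)-\bar A_{p^*}(\xi_l)|>2\varepsilon$ for $p\in Q\cap V_l$. All sets $\bigcup_{l\ge m}V_l$ are dense open in $V$, so some $p\in Q$ lies in infinitely many $V_l$. Then $p=p^*$ on $T=\{n_l:p\in V_l\}$, and (16) is violated at these $\xi_l\to\infty$. This proves Claim 1.

For $n\in x\setminus\operatorname{dom}\rho$ and $z\in Z_n$ with $s(z)>k$ let $\Lambda_n(z)=\bar A_p|_{X_n}$ for a chosen $p\in Q\cap[\rho,k]$ with $p_n=z$. It exists, since $\{p\in[\rho,k]:p_n=z\}$ is nonempty and open and $Q$ is dense in $V$.

**Step 2: the functions $\Lambda_n(z)$ describe every sequence.** *Claim 2. If $q\in\mathcal P(x)$, then for almost all $n\in x$: $|\bar A_q-\Lambda_n(q_n)|\le22\varepsilon$ on $X_n$.* Otherwise there are $n_1<n_2<\dots$ in $x$ and $\xi_l\in X_{n_l}$ violating this. As $s(q_n)\to\infty$, the set $\{p\in[\rho,k]:p_{n_l}=q_{n_l}\text{ for infinitely many }l\}$ is comeager in $[\rho,k]$: inside any nonempty $[\rho'',k'']\subset[\rho,k]$, for large $l$ we have $n_l\notin\operatorname{dom}\rho''$ and $s(q_{n_l})>k''$, so $p_{n_l}=q_{n_l}$ can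 be prescribed. Take $p\in Q$ in this set. For these infinitely many $l$, $|\bar A_p(\xi_l)-\Lambda_{n_l}(q_{n_l})(\xi_l)|\le20\varepsilon$ by Claim 1 and, for almost all of them, $|\bar A_p(\xi_l)-\bar A_q(\xi_l)|\le\varepsilon$ by (16), a contradiction.

**Step 3: every bump is visible in $X_n$.** *Claim 3. There is $k_1>k$ such that for every $s\ge k_1$, for almost all $n\in x$, every $y\in Y_n$ has a $\xi\in X_n$ with $\Lambda_n(y,s)(\xi)>1/8-24\varepsilon$.* Otherwise there are $n_1<n_2<\dots$ in $x$, $s_l>k+l$ $(s_l\le r_{n_l}/2)$ and $y_l\in Y_{n_l}$ with $\Lambda_{n_l}(y_l,s_l)\le1/8-24\varepsilon$ on $X_{n_l}$. Let $q\in\mathcal P(x)$ with $q_{n_l}=(y_l,s_l)$, and $T=\{n_l\}$. By Claim 2, $A_q\le1/8-2\varepsilon$ on $X_{n_l}$ for almost all $l$. As $b_{q|T}(y_l)=1$, $y_l\to\infty$ and $A_q\wedge w_T\sim b_{q|T}$, there are $\eta_i\to\infty$ with $A_q(\eta_i),w_T(\eta_i)\to1$. As $(w_T-w_x)^+\in C_0(X)$, $w_x(\eta_i)>1/4$ for almost all $i$, so by Lemma 16(i),(iii) $\eta_i\in X_T$ for almost all $i$. As the $X_n$ are bounded, $\eta_i\in X_{n_{l(i)}}$ with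 $l(i)\to\infty$, so $A_q(\eta_i)\le1/8-2\varepsilon$ for large $i$, a contradiction.

**Step 4: larger bumps have larger images.** *Claim 4. There is $k_2>k$ such that for almost all $n\in x$, all $y\in Y_n$, $k_2\le s'\le s\le r_n/2$ and $\xi\in X_n$: $\Lambda_n(y,s')(\xi)\le\Lambda_n(y,s)(\xi)+46\varepsilon$.* Otherwise there are $n_1<n_2<\cdots$, $y_l\in Y_{n_l}$, $s_l\ge s_l'>k+l$ and $\xi_l\in X_{n_l}$ violating this. Let $q,q'\in\mathcal P(x)$ with $q_{n_l}=(y_l,s_l)$, $q'_{n_l}=(y_l,s_l')$ and $q=q'$ elsewhere. Then $b_{q'}\le b_q$, so $\bar A_{q'}(\xi_l)\le\bar A_q(\xi_l)+\varepsilon$ for large $l$, and Claim 2 for $q$ and $q'$ gives $\Lambda_{n_l}(y_l,s_l')(\xi_l)\le\Lambda_{n_l}(y_l,s_l)(\xi_l)+45\varepsilon$, a contradiction.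

**Step 5: the map.** Let $k_3=\max(k_1,k_2)$. For almost all $n\in x$ and all $y\in Y_n$ choose $f(y)\in X_n$ with $\Lambda_n(y,k_3)(f(y))>1/8-24\varepsilon$; let $f$ be constant on the remaining blocks of $Y_x$. Each $f(Y_n)$ is bounded. For $q=(y_n,s_n)_{n\in x}\in\mathcal P(x)$, almost all $n$ have $s_n\ge k_3$, so by Claims 4 and 2
$$A_q(f(y_n))\ge1/8-(24+46+22)\varepsilon>1/50\quad\text{for almost all }n\in x.\tag{17}$$

**Step 6: $f$ resolves $x$.** Let $T\subset x$ be infinite and $(y_n)\in\prod_TY_n$. Then $f(y_n)\to\infty$, as $f(y_n)\in X_n$ for almost all $n$. Suppose $q_0\in\partial_T(f(y_n))$ and $h(q_0)\notin\partial_T(y_n)$. Take $F\subset Y$ from Lemma 8 for $h(q_0)$ and $(y_n)_{n\in T}$, and put $s_n=\min(\lfloor r_n/2\rfloor,\max(1,\lfloor d(y_n,F)\rfloor))$ for $n\in T$; so $s_n\to\infty$. Extend $(y_n,s_n)_{n\in T}$ to $p\in\mathcal P(x)$. For almost all $n\in T$, $s_n\le d(y_n,F)$, so $\beta_{y_n,s_n}=0$ on $F$. Thus $b_{p|T}=0$ on $F$ off a bounded set and $\check b_{p|T}(h(q_0))=0$. As $A_p\wedge w_T\sim b_{p|T}$, the function $(A_p\wedge w_T)\check{}$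 vanishes at $q_0$. But by (17) and Lemma 16(iii) $A_p(f(y_n))>1/50$ and $w_T(f(y_n))>1/4-\varepsilon$ for almost all $n\in T$, so $(A_p\wedge w_T)\check{}(q_0)\ge1/50$ by (2), a contradiction. So $h(\partial_T(f(y_n)))\subset\partial_T(y_n)$ always, and Lemma 11 finishes the proof. $\square$

## 9. The family of resolved sets is nonmeager

**Corollary 18.** (OCA+MA$_{\aleph_1}$) (a) Every infinite $T\subset\omega$ contains an infinite $x\in\mathcal J$. (b) $\mathcal J$ is nonmeager in $P(\omega)$.

*Proof.* (a) Use distinct singletons from $T$ as the sets $I_u$ in Lemma 17; each $x_r$ is then an infinite subset of $T$.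

(b) Let $\mathcal G\supset\bigcap_iU_i$ be comeager, $U_i$ decreasing dense open. Recursively choose $0=m_0<m_1<\dots$ and $s_i\subset J_i=[m_i,m_{i+1})$ such that for each of the finitely many $u\subset m_i$, every $a\subset\omega$ with $a\cap m_{i+1}=u\cup s_i$ is in $U_i$ (handle the $u$'s one after another, extending $s_i$). Then $a\in\mathcal G$ whenever $a\cap J_i=s_i$ for infinitely many $i$. Apply Lemma 17 with $I_u=J_{i(u)}$, $i:2^{<\omega}\to\omega$ a bijection: some $x_r\in\mathcal J$. Then $a=\bigcup_ks_{i(r|k)}\subset x_r$ belongs to $\mathcal J$, which is hereditary, and to $\mathcal G$. $\square$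

## 10. Gluing the resolving maps: the second open coloring

We prove Proposition 13. Fix for each $x\in\mathcal J$ a resolving $f_x$. Any two of these maps are at bounded distance from each other on common blocks far out, by Lemma 12 with $L=0$; but the bound depends on the pair, and again OCA must make it uniform.

Let $\mathcal D=\{g\in\omega^\omega:g\to\infty\}$ and $\ell_g(k)=\min\{m:g(n)>k\ \forall n\ge m\}$. As in Section 6, the map $g\mapsto(g,\ell_g)$ makes $\mathcal D$ a Polish space with base $[\rho,k]=\{g\supset\rho:g(n)>k\ \forall n\ge|\rho|\}$, $\rho\in\omega^{<\omega}$. Let $\mathcal X=\mathcal J\times\mathcal D\times2^\omega$ with the separable metrizable topology induced by $(x,g,t)\mapsto(x,f_x,g,\ell_g,t)$, where $f_x\in(X\cup\{*\})^{Y_\omega}$ (value $*$ off $Y_x$) and $X\cup\{*\}$ is discrete. Put $\{(x,g,t),(x',g',t')\}\in K_0$ iff $t\ne t'$ and there are $n\in x\cap x'$, $n\ge\Delta(t,t')$, and $y\in Y_n$ with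
$$d(f_x(y),f_{x'}(y))>\max(g(n),g'(n)).$$
All ingredients are locally constant, so $K_0$ is open.

**Lemma 19.** (MA$_{\aleph_1}$) There is no uncountable $K_0$-homogeneous set.

*Proof.* The plan: from such a set we force, by MA$_{\aleph_1}$, one function $\chi\in C_h(X)$ that takes values differing by $\ge\frac12$ at $f_\alpha(y),f_\beta(y)$ for uncountably many $\alpha,\beta$ and suitable $y$ far out; but $\chi$ has one partner $b$, and $\chi(f_\alpha(y))$, $\chi(f_\beta(y))$ are both near $b(y)$.

**Step 1: one lower bound $g$.** Suppose $\{(x_\alpha,g_\alpha,t_\alpha):\alpha<\omega_1\}$ is $K_0$-homogeneous, with distinct terms; write $f_\alpha=f_{x_\alpha}$. The $t_\alpha$ are distinct. By $\mathfrak b>\omega_1$ there is a strictly increasing $L\in\omega^\omega$ with $\ell_{g_\alpha}\le^*L$ for all $\alpha$. Let $g(n)=\max\{k\le n:L(k)\le n\}$ ($0$ if there is none). Then $g\in\mathcal D$, and $g\le^*g_\alpha$: if $n$ is large and $k=g(n)$, then $\ell_{g_\alpha}(k)\le L(k)\le n$, so $g_\alpha(n)>k$. Shrinking the set, assume that $g\le g_\alpha$ on $[n_0,\infty)$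 for all $\alpha<\omega_1$.

**Step 2: the partial order.** For $e\in X$, $s\in\mathbb N$, $s\geq 1$, $v\in\{\frac12,1\}$ let $\theta_{e,s,v}(\xi)=v\min(1,(2-d(\xi,e)/s)^+)$. It is $1/s$-Lipschitz, equals $v$ where $d(\xi,e)\le s$, and vanishes off $B(e,2s)$. Let $\mathbb P$ be the set of $p=(E_p,H_p,N_p)$, where $E_p$ is a finite set of triples $(e,s,v)$ with $B(e,2s)\subset B_{N_p}$, $H_p\subset\omega_1$ is finite, and $N_p\ge1$ is an integer, such that with $\chi_p=\max_{E_p}\theta_{e,s,v}$ ($0$ if $E_p=\emptyset$) every pair $\alpha\ne\beta$ in $H_p$ has a *witness*: $y\in Y_n$ with $n\in x_\alpha\cap x_\beta$, $n\ge\Delta(t_\alpha,t_\beta)$, $f_\alpha(y),f_\beta(y)\in B_{N_p}$, and $|\chi_p(f_\alpha(y))-\chi_p(f_\beta(y))|\ge\frac12$. Let $q\le p$ iff $E_q\supset E_p$, $H_q\supset H_p$, $N_q\ge N_p$, and every $(e,s,v)\in E_q\setminus E_p$ has $s\ge N_p$ and $B(e,2s)\cap B_{N_p}=\emptyset$. This is transitive, and $q\le p$ implies $\chi_q=\chi_p$ on $B_{N_p}$.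

**Step 3: thinning out, toward ccc.** Let $p_\gamma$ $(\gamma<\omega_1)$ be conditions. We thin out several times, always keeping uncountably many $\gamma$; apart from the $\Delta$-system lemma each thinning concerns countably many possibilities, $X$ and $Y$ being countable. We may assume the following. $E_{p_\gamma}=E$ and $N_{p_\gamma}=N$. The sets $H_{p_\gamma}=\{\alpha_1^\gamma,\dots,\alpha_\kappa^\gamma\}$ (increasing enumeration) form a $\Delta$-system, root elements having constant positions. For $i\ne i'$ the pair $(\alpha_i^\gamma,\alpha_{i'}^\gamma)$ has a witness $y^{ii'}$ independent of $\gamma$, and $f_{\alpha_i^\gamma}(y^{ii'})$, $f_{\alpha_{i'}^\gamma}(y^{ii'})$ do not depend on $\gamma$. There is $M'$ larger than all $\Delta(t_{\alpha_i^\gamma},t_{\alpha_{i'}^\gamma})$, $i\ne i'$, with $t_{\alpha_i^\gamma}|M'$ independent of $\gamma$.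

By Lemma 12, for each $\gamma$ there are $\psi_\gamma,m_\gamma:\mathbb N\to\mathbb N$ such that for all $L\in\mathbb N$, all $i,i'$ (possibly equal) and $y\in Y_n$, $n\in x_{\alpha_i^\gamma}$, $y'\in Y_{n'}$, $n'\in x_{\alpha_{i'}^\gamma}$, $n,n'\ge m_\gamma(L)$:
$$d(y,y')\le L\Rightarrow d(f_{\alpha_i^\gamma}(y),f_{\alpha_{i'}^\gamma}(y'))\le\psi_\gamma(L),\qquad d(f_{\alpha_i^\gamma}(y),f_{\alpha_{i'}^\gamma}(y'))\le L\Rightarrow d(y,y')\le\psi_\gamma(L).$$
Let $K=\binom{2\kappa}2+1$ and $L_0=N$. Thinning out successively we find integers $L_0<L_1<\dots<L_K$ such that, for $m<K$, $\psi_\gamma(L_m)=L_m'$ and $\psi_\gamma(L_m')\le L_{m+1}$, $L_{m+1}\ge2L_m$, with $L_m'$, $m_\gamma(L_m)$, $m_\gamma(L_m')$ independent of $\gamma$. Finally, after thinning there is $M\ge n_0,M'$, independent of $\gamma$, exceeding these values of $m_\gamma$, with $g(n)>L_K$ for $n\ge M$ and $|f_{\alpha_i^\gamma}(y)|>N+2L_K$ for $y\in Y_n$, $M\le n\in x_{\alpha_i^\gamma}$ (see the remark before Lemma 11). Choose $\gamma\ne\delta$ with $t_{\alpha_i^\gamma}|M=t_{\alpha_i^\delta}|M$ for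 all $i$. We show that $p_\gamma,p_\delta$ are compatible.

**Step 4: clusters and three colors.** For non-root $i$ we have $\alpha_i^\gamma\ne\alpha_i^\delta$, and homogeneity gives $n_i\ge\Delta(t_{\alpha_i^\gamma},t_{\alpha_i^\delta})\ge M$, $n_i\in x_{\alpha_i^\gamma}\cap x_{\alpha_i^\delta}$ and $y_i\in Y_{n_i}$ such that $u_i=f_{\alpha_i^\gamma}(y_i)$, $v_i=f_{\alpha_i^\delta}(y_i)$ have $d(u_i,v_i)>g(n_i)>L_K$. Let $P$ be the set of all $u_i,v_i$. It determines at most $\binom{2\kappa}2$ nonzero distances, so there is $m<K$ such that no two points of $P$ have distance in $(L_m,L_{m+1}]$. Since $L_{m+1}\ge2L_m$, "$d\le L_m$" is an equivalence relation on $P$; its classes, the *clusters*, are more than $L_{m+1}$ apart. If $u_i,u_{i'}$ are in one cluster, then $d(y_i,y_{i'})\le L_m'$, so $d(v_i,v_{i'})\le L_{m+1}$, so $v_i,v_{i'}$ are in one cluster; and symmetrically with $u$ and $v$ exchanged. And $u_i,v_i$ are never in one cluster. So $[u_i]\mapsto[v_i]$ is a well-defined injective partial map on clusters without fixed points. The corresponding graph has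 maximal degree $\le2$; its components are paths and cycles, so it has a proper coloring with colors $0,\frac12,1$.

**Step 5: the common extension.** For each cluster of color $v\ne0$ choose an element $e$ of it and add $(e,L_m,v)$; let $E'$ be $E$ with these triples added. Here $L_m\ge N$, and $B(e,2L_m)\cap B_N=\emptyset$ as $|e|>N+2L_K$. On a cluster of color $v$, $\max_{E'}\theta=v$: its own bump (if $v\ne0$) equals $v$ there, other new bumps vanish since the distance to their centers is $>L_{m+1}\ge2L_m$, and old ones vanish off $B_N$. So $q=(E',H_{p_\gamma}\cup H_{p_\delta},N')$, $N'$ large, is a condition below $p_\gamma,p_\delta$. Indeed: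

- pairs inside $H_{p_\gamma}$ or inside $H_{p_\delta}$ keep their witnesses, since $\max_{E'}\theta=\max_E\theta$ on $B_N$;
- $(\alpha_i^\gamma,\alpha_i^\delta)$, $i$ non-root, has the witness $y_i$, since the clusters of $u_i$ and $v_i$ have different colors;
- $(\alpha_i^\gamma,\alpha_{i'}^\delta)$, $i\ne i'$ both non-root, has the witness $y^{ii'}$: its block index lies in both index sets, the $f$-values there are independent of $\gamma$ and lie in $B_N$, and $\Delta(t_{\alpha_i^\gamma},t_{\alpha_{i'}^\delta})=\Delta(t_{\alpha_i^\delta},t_{\alpha_{i'}^\delta})$ because $t_{\alpha_i^\gamma}$ and $t_{\alpha_i^\delta}$ agree below $M'$;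
- if $i$ or $i'$ is a root position, the pair lies in $H_{p_\gamma}$ or in $H_{p_\delta}$.

So $\mathbb P$ is ccc.

**Step 6: applying MA$_{\aleph_1}$.** Let $p_\alpha=(\emptyset,\{\alpha\},1)$ for $\alpha<\omega_1$. *There is $p\in\mathbb P$ such that every $q\le p$ is compatible with $p_\alpha$ for uncountably many $\alpha$.* Otherwise the set of $q$ for which there is $\alpha(q)<\omega_1$ such that $q$ is incompatible with all $p_\alpha$, $\alpha\ge\alpha(q)$, is dense. A maximal antichain consisting of such $q$ is countable, and for countable $\alpha\ge\sup\alpha(q)$ the condition $p_\alpha$ is incompatible with all its elements, contradicting maximality. Hence for each $\eta<\omega_1$ the set of $q\le p$ with $q\le p_\alpha$ for some $\alpha\ge\eta$ is dense below $p$; and $\{q:N_q\ge n\}$ is dense for each $n$, as raising $N_q$ is always allowed. By MA$_{\aleph_1}$, applied below $p$, there is a filter $\mathcal F\ni p$ that meets all these sets. So $\mathcal A=\bigcup_{q\in\mathcal F}H_q$ is uncountable and $\{N_q:q\in\mathcal F\}$ is unbounded.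

**Step 7: the function $\chi$.** Let $\chi=\sup_{q\in\mathcal F}\chi_q$. Let $q,q'\in\mathcal F$ and let $r\in\mathcal F$ be below both. On $B_{N_q}$ we have $\chi_{q'}\le\chi_r=\chi_q$; so $\chi=\chi_q$ on $B_{N_q}$. Every triple in $E_{q'}\setminus E_q$ is in $E_r\setminus E_q$, so it has $s\ge N_q$ and its $\theta$ is $1/N_q$-Lipschitz, while the triples in $E_q$ have supports in $B_{N_q}$. By Lemma 9 $\chi\in C_h(X)$. Let $\chi\sim b\in C_h(Y)$.

**Step 8: the contradiction.** For $\alpha\in\mathcal A$, $\chi(f_\alpha(y))-b(y)\to0$ uniformly over $y\in Y_n$ as $n\in x_\alpha$, $n\to\infty$. (If $x_\alpha$ is finite there is nothing to prove.) Otherwise there are an infinite $T\subset x_\alpha$ and $y_n\in Y_n$ with $\chi(f_\alpha(y_n))\to\mu$ and $b(y_n)\to\nu\ne\mu$ along $T$; then $\check\chi=\mu$ on $\partial_T(f_\alpha(y_n))$ and $\check b=\nu$ on $\partial_T(y_n)=h(\partial_T(f_\alpha(y_n)))$, contradicting $\check\chi=\check b\circ h$. So for uncountably many $\alpha\in\mathcal A$ there is one $n_1$ with $|\chi(f_\alpha(y))-b(y)|<1/8$ for $y\in Y_n$,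 $n_1\le n\in x_\alpha$. Choose two such $\alpha\ne\beta$ with $\Delta(t_\alpha,t_\beta)\ge n_1$, and $q\in\mathcal F$ with $\alpha,\beta\in H_q$. A witness $y$ lies in a block with index $\ge n_1$ in $x_\alpha\cap x_\beta$ and has $|\chi(f_\alpha(y))-\chi(f_\beta(y))|\ge\frac12$, while both values are within $1/8$ of $b(y)$, a contradiction. $\square$

*Proof of Proposition 13.* **Step 1: the map.** By OCA and Lemma 19, $\mathcal X=\bigcup\mathcal X_m$ with $[\mathcal X_m]^2\cap K_0=\emptyset$. By Corollary 18(b) and K–U, $\mathcal X=\mathcal J\times\mathcal D\times2^\omega$ is nonmeager in $P(\omega)\times\mathcal D\times2^\omega$ (product of the Polish topologies): otherwise for comeagerly many $(g,t)$ the section $\mathcal J$ would be meager. So some $\mathcal X_m$ is everywhere nonmeager in some box $[\sigma]\times[\rho,k]\times[\tau]$, and after shrinking the box $|\sigma|=|\rho|=N$. For $y\in Y_n$, $n\ge N$, choose $(x^y,g^y,t^y)\in\mathcal X_m$ in the box with $n\in x^y$, $g^y(n)=k+1$, $t^y\in[\tau^\frown0]$; this is a nonempty open condition, so such a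 triple exists. Put $f(y)=f_{x^y}(y)$. For $(x,g,t)\in\mathcal X_m$ in the box with $t\in[\tau^\frown1]$ we have $\Delta(t,t^y)=|\tau|$, and the pair is not in $K_0$, hence
$$d(f_x(y),f(y))\le\max(g(n),k+1)\quad\text{for }y\in Y_n,\ n\in x,\ n\ge\max(N,|\tau|).\tag{18}$$

**Step 2: $f$ is uniformly close to each $f_{x'}$.** *For each $x'\in\mathcal J$ there are $C,n_1$ with $d(f(y),f_{x'}(y))\le C$ for $y\in Y_n$, $n_1\le n\in x'$.* Otherwise there are $n_1<n_2<\dots$ in $x'$ and $y_l\in Y_{n_l}$ with $D_l=d(f(y_l),f_{x'}(y_l))\to\infty$. The set of $(x,g,t)$ with $n_l\in x$ and $g(n_l)\le D_l/2$ for infinitely many $l$ is comeager in the box: in a sub-box $[\sigma']\times[\rho',k']\times[\tau']$ take a large $l$ with $n_l\ge|\sigma'|,|\rho'|$ and $D_l/2\ge k'+1$, and require $n_l\in x$, $g(n_l)=k'+1$. So this set contains some $(x,g,t)\in\mathcal X_m$ in the box with $t\in[\tau^\frown1]$. By (18), $d(f_x(y_l),f_{x'}(y_l))\ge D_l-\max(D_l/2,k+1)\to\infty$ along infinitely many $l$ with $n_l\in x\cap x'$. This contradicts Lemma 12 with $L=0$.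

**Step 3: $f(Y_n)$ is bounded for almost all $n$.** Otherwise, by Corollary 18(a), there is an infinite $x\in\mathcal J$ consisting of exceptional $n$'s; this contradicts Step 2 and the boundedness of the sets $f_x(Y_n)$. Redefine (or define) $f$ to be constant on the finitely many other blocks.

**Step 4: $f$ resolves $\omega$.** Let $T\subset\omega$ be infinite and $(y_n)\in\prod_TY_n$. If $f(y_n)$ were in one bounded set for all $n$ in an infinite $T_1\subset T$, take an infinite $x\subset T_1$ in $\mathcal J$; then $f_x(y_n)\to\infty$ is at bounded distance from $f(y_n)$ for almost all $n\in x$, a contradiction. So $f(y_n)\to\infty$. Suppose $q\in\partial_T(f(y_n))$ and $h(q)\notin\partial_T(y_n)$. Take $\varphi\in C_h(Y)$ with $\check\varphi(h(q))=0$ and $\check\varphi=1$ on $\partial_T(y_n)$, and $a\sim\varphi$. Then $\check a(q)=0$, so $T_1=\{n\in T:a(f(y_n))<\frac12\}$ is infinite. Take an infinite $x\subset T_1$, $x\in\mathcal J$. By Step 2 and Lemma 5, $\partial_x(f(y_n))=\partial_x(f_x(y_n))$, and $h$ maps this set onto $\partial_x(y_n)\subset\partial_T(y_n)$;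 so $\check a=1$ on it. But $\check a\le\frac12$ on $\partial_x(f(y_n))\neq\emptyset$ by (2), a contradiction. So $h(\partial_T(f(y_n)))\subset\partial_T(y_n)$ for all infinite $T$ and all $(y_n)$, and by Lemma 11 $f$ resolves $\omega$. Hence $\omega\in\mathcal J$. $\square$

With Proposition 13 in hand, the derivation in Section 5 is complete, and Theorems 1 and 2 are proved. $\blacksquare$
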